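# Every multiplicity greater than 1 occurs among the totients congruent to 4 modulo 8

## 1. Totients, their multiplicities, and the class 4 modulo 8

Throughout, $p$ and $q$ with or without subscripts denote primes when we say so, and $\mathbb N$ is the set of positive integers.

**Definition 1 (totient function).** For $n\in\mathbb N$, $\varphi(n)=|\{1\le a\le n:\gcd(a,n)=1\}|$.

*Example.* $\varphi(12)=|\{1,5,7,11\}|=4$.

We use three elementary facts constantly.

- (F1) $\varphi$ is multiplicative and $\varphi(p^e)=p^{e-1}(p-1)$ for $p$ prime, $e\ge1$.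
- (F2) Each odd prime dividing $n$ contributes a factor $2$ to $\varphi(n)$. So if $n$ has $s$ distinct odd prime factors, then $2^s\mid\varphi(n)$, and an odd $n$ with $\varphi(n)$ odd must be $n=1$.
- (F3) If $\varphi(y)=m$, then every prime $p\mid y$ satisfies $p-1\mid m$, and every prime with $p^2\mid y$ satisfies also $p\mid m$.

**Definition 2 (totient).** A totient is a value of $\varphi$, that is, an element of $\mathcal V=\varphi(\mathbb N)$.

*Example.* $4=\varphi(12)$ is a totient. The number $14$ is not. If $\varphi(y)=14$, the primes $p\mid y$ satisfy $p-1\in\{1,2,7,14\}$, so $p\in\{2,3\}$. An odd prime with $p^2\mid y$ would have to divide $14$, so it would be $7$, which is not available. Hence $y=2^t3^s$ with $s\le 1$, and $7\nmid\varphi(y)$.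

**Definition 3 (multiplicity).** For $m\in\mathbb N$ let $A(m)=|\varphi^{-1}(m)|$, the number of $n$ with $\varphi(n)=m$. It is finite. A positive integer $k$ is a multiplicity if $A(m)=k$ for some $m$, and we then say that $k$ is realized by $m$.

*Example.* $\varphi^{-1}(1)=\{1,2\}$, so $A(1)=2$. Next, $\varphi^{-1}(2)=\{3,4,6\}$, so $A(2)=3$. Also $A(14)=0$.

**Definition 4 (2-adic valuation).** $v_2(m)$ is the exponent of $2$ in $m$.

*Example.* $v_2(20)=2$. In general $m\equiv4\pmod 8$ if and only if $v_2(m)=2$, that is, $m=4r$ with $r$ odd.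

A theorem of K. Ford (formerly Sierpiński's conjecture) says that every integer $k\ge2$ is a multiplicity. It is also known that $A(4r)$ is unbounded over odd $r$. The question of this lecture, called the Strong Sierpiński Conjecture and taken from "On The Distribution Of Suitable Totients", puts a congruence condition on the realizing totient:

> Is every multiplicity greater than $1$ realized by a totient $m\equiv4\pmod8$? That is, for every integer $k\ge2$, is there $m\equiv4\pmod 8$ with $A(m)=k$?

The answer is yes. We prove the following, without using Ford's theorem.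

**Theorem 1.** Let $a\ge2$ and $k\ge2$ be integers. There is $C=C(a,k)$ with
$$\#\{m\le X:\ v_2(m)=a,\ A(m)=k\}\ \gg_{a,k}\ \frac{X}{(\log X)^{C}}\qquad(X\ge X_0(a,k)).$$
In particular (take $a=2$), for every $k\ge2$ there are infinitely many $m\equiv4\pmod8$ with $A(m)=k$, and the Strong Sierpiński Conjecture holds.

**Theorem 2.** (i) $\{A(m):m\equiv4\bmod8\}=\mathbb Z_{\ge0}\setminus\{1\}$. (ii) If $v_2(m)\le1$, then $A(m)\in\{0,2,3,4\}$, with $A(m)=3$ only for $m=2$. So the hypothesis $a\ge2$ in Theorem 1 cannot be relaxed.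

## 2. Fibers computed by hand, and the proof of Theorem 2

Fact (F3) makes small fibers quick to compute.

- $m=28$. Primes $p$ with $p-1\mid28$: $2,3,5,29$. An odd prime with $p^2\mid y$ would be $7$, not available. Since $7\mid\varphi(y)$, we need $29\mid y$, and the cofactor has $\varphi=1$. So $\varphi^{-1}(28)=\{29,58\}$ and $A(28)=2$.
- $m=44$. Primes: $2,3,5,23$. No odd prime square is possible, since it would be that of $11$. Since $11\mid\varphi(y)$, we need $23\mid y$, and the cofactor has $\varphi=2$, so it is $3$, $4$ or $6$. Hence $A(44)=A(2)=3$.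
- $m=4$. Primes: $2,3,5$. With $5$: $5,10$. Without $5$ but with $3$: $12$. Powers of $2$: $8$. So $A(4)=4$.
- $m=20$. Primes: $2,3,5,11$. With $11$: $11\cdot\{3,4,6\}$. Without $11$ we need $25\mid y$, so $y\in\{25,50\}$. So $A(20)=5$.
- $m=12$. Primes: $2,3,5,7,13$. With $13$: $13,26$. With $7$: $7\cdot\{3,4,6\}$. With $5$ only to the first power, the cofactor would have $\varphi=3$, impossible, and $25\nmid y$ since $5\nmid 12$. Among $2^s3^t$: only $36$. So $A(12)=6$.
- $m=132=4\cdot3\cdot11$. The factor $11$ of $\varphi(y)$ cannot come from $11^2\mid y$, since $10\nmid132$. So it comes from a prime $p\equiv1\pmod{11}$ with $p-1\mid132$. Of the candidates $12,23,34,45,67,133$ only $23$ and $67$ are prime. Exactly one of them divides $y$, because $121\nmid132$, and only once. With $23$ the cofactor has $\varphi=6$, so it lies in $\{7,9,14,18\}$. With $67$ it has $\varphi=2$. So $A(132)=A(6)+A(2)=4+3=7$.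

Thus $2,3,4,5,6,7$ are all realized by totients $\equiv4\pmod8$. The computation $A(132)=A(6)+A(2)$ is the model of the general proof: a prime factor of $m$ other than $2,3$ must be produced by one large prime $p\mid y$, and the rest of $y$ solves a small equation.

**Proof of Theorem 2, granting Theorem 1.**

**Step 1: the value 0 occurs for $m\equiv4\pmod8$.** Let $\varphi(y)=68=4\cdot17$. If an odd prime $q$ has $q^2\mid y$, then $q\mid68$, so $q=17$ and $16\mid68$, which is false. So the odd part of $y$ is squarefree, and its primes satisfy $q-1\in\{1,2,4,17,34,68\}$, so $q\in\{3,5\}$ (the other candidates $2,18,35,69$ are not odd primes). Then $17\nmid\varphi(y)$, a contradiction. So $A(68)=0$.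

**Step 2: the value 1 does not occur.** Let $r$ be odd and suppose that $y$ is the only solution of $\varphi(y)=4r$. If $y$ is odd, $2y$ is another solution. If $y\equiv2\pmod4$, then $y/2$ is another. So $4\mid y$. Suppose $8\mid y$. Since $\varphi(2^t)=2^{t-1}$ and $v_2(4r)=2$, we have $y=8y''$ with $y''$ odd and $\varphi(y'')=r$ odd. So $y''=1$ and $r=1$ by (F2), but $A(4)=4$, a contradiction. Hence $y=4y'$ with $y'$ odd and $\varphi(y')=2r$. By (F2) $y'$ has exactly one prime factor, so it is a prime power. If $3\nmid y'$, then $\varphi(3y')=2\cdot2r=4r$, so $3y'$ is another solution. If $y'=3^e$, then $4r=\varphi(4\cdot3^e)=4\cdot3^{e-1}$. For $e=1$ this is $4r=4$, already excluded. For $e\ge2$, $\varphi(7\cdot3^{e-1})=6\cdot2\cdot3^{e-2}=4\cdot3^{e-1}=4r$, another solution. In all cases we have a contradiction.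

Steps 1 and 2 with Theorem 1 (for $a=2$, all $k\ge2$) give part (i).

**Step 3: the classes $v_2(m)\le1$.** The purpose is to show that there are too few solutions there. By (F2), an odd $m>1$ has $A(m)=0$, and $A(1)=2$. Let $m=2r$ with $r$ odd, and $\varphi(y)=m$, $y=2^ty''$ with $y''$ odd. If $t\ge2$, then $t=2$ and $\varphi(y'')=r$ is odd, so $y''=1$ and $r=1$; and $A(2)=3$. So let $r>1$. Then $t\in\{0,1\}$, and $y''=p^e$ is a prime power with $p^{e-1}(p-1)=2r$. For $e=1$ there is at most one option, $p=2r+1$. For $e\ge2$ the odd prime $p$ divides $r$, and the other primes of $2r$ divide $p-1$, so they are smaller than $p$. So $p$ is the largest prime factor of $r$ and $e-1=v_p(r)$ (the exponent of $p$ in $r$), again at most one option. So there are $0$, $1$ or $2$ values of $y''$, each allowed with both $t=0$ and $t=1$, and $A(2r)\in\{0,2,4\}$. $\square$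

It remains to prove Theorem 1.

## 3. The totients $4q$ with $q$ prime

A sensible first attempt is to take $m=4q$ with one large prime $q$, since then a single prime of $y$ must account for $q$. Let $q\ge7$ be prime and $\varphi(y)=4q$. Some $p^e\| y$ has $q\mid\varphi(p^e)$. If $p=q$ then $e\ge2$ and $q-1\mid4$, impossible for $q\ge7$. So $q\mid p-1\mid4q$, which gives $p\in\{2q+1,4q+1\}$ ($q+1$ is even and larger than $2$), and $e=1$ because $p\nmid4q$. The cofactor has $\varphi=2$ or $\varphi=1$. It is automatically prime to $p$. Hence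
$$A(4q)=3\cdot 1_{2q+1\text{ prime}}+2\cdot1_{4q+1\text{ prime}} .\tag{1}$$
But for $q>3$ one of $2q+1$, $4q+1$ is divisible by $3$: the first if $q\equiv1$, the second if $q\equiv2\pmod3$. So $A(4q)\in\{0,2,3\}$ for every prime $q\ge7$. This is where the attempt stops: there are only two candidate primes $p$, however $q$ is chosen.

More candidates are needed. Allowing many prime factors in $m/4$ creates candidates $2d+1,4d+1$ for all divisors $d$, which makes $A$ hard to control exactly. Instead we add a power of $3$, as in $m=132$, and consider $m=2^a3^bn$ with $n$ free of small prime factors. The candidates $2^c3^\beta n+1$ with $c\le a$, $\beta\le b$ are now as many as we like.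

A second difficulty appears. If for a given $b$ we want $A(m)=k$, we must know exactly which of the numbers $2^c3^\beta n+1$ are prime. The sieve of Maynard–Tao type, which is the tool we shall use, gives only that at least $j$ among $K$ linear forms in $n$ are prime. It says neither which ones nor how many beyond $j$.

## 4. Fixing $n$ first and the exponent of 3 afterwards

Here is what gets past both points. Let $m=2^a3^bn$, where $n$ has only large prime factors. Suppose $n$ is such that

- (D1) in every solution of $\varphi(y)=m$ the whole factor $n$ comes from a single prime $p\| y$, necessarily of the form $p=2^c3^\beta n+1$;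
- (D2) $2^c3^\beta n+1$ is composite for all $c\le a$ and all $\beta$ in range, except possibly when $c=a-1$ and $\beta$ lies in a list $e_1<e_2<\dots<e_K$ chosen in advance.

Then $y=py'$ with $\varphi(y')=2\cdot3^{b-e_i}$. Let $i_1<i_2<\cdots$ be the indices for which $2^{a-1}3^{e_i}n+1$ is prime. We shall see that $A(2)=3$ and that

- (D3) $A(2\cdot3^{b-e_i})=2$ for $e_i<b$, if the list $e_1,e_2,\dots$ and the candidates for $b$ are spaced suitably.

Only indices with $e_i\le b$ count. So $b$ acts as a cutoff, and we choose it after seeing $n$. If $b=e_{i_j}$, exactly $i_1,\dots,i_j$ count, the last with $3$ solutions and the others with $2$, for a total of $2j+1$. If $b$ is slightly larger than $e_{i_j}$, the total is $2j$. We need only that at least $j$ of the forms are prime, and this is what the sieve can deliver.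

(D3) is arranged in Section 5 and (D2) by a congruence condition in Section 7. (D1) is the delicate one: it fails for some $n$, and we must show that these are fewer than the $n$ at our disposal. Heuristically, with $\kappa=K+1$ forms ($n$ itself and the $K$ numbers $2^{a-1}3^{e_i}n+1$), an upper bound sieve allows about $x(\log x)^{-\kappa}$ integers $n\le x$ for which none of the $\kappa$ values has a prime factor $\le x^\delta$. We shall produce nearly that many such $n$ with at least $j$ primes among the values (Section 9). The failure of (D1) adds one more "this number is prime" condition and costs one more logarithm (Section 10). This is why all forms, not only $n$, are kept free of small prime factors.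

From now on fix $a\ge2$ and $j\ge1$. We produce the multiplicities $2j$ and $2j+1$.

## 5. Fibers over $2\cdot3^\alpha$ and a sequence of spaced exponents

**Lemma 3.** $A(2)=3$. If $\alpha\ge1$ and $2\cdot3^\alpha+1$ is composite, then $A(2\cdot3^\alpha)=2$.

*Proof.* Let $\varphi(y)=2\cdot3^\alpha$ with $\alpha\ge0$, and $y=2^ty''$ with $y''$ odd. If $t\ge2$, then $2^{t-1}\mid 2\cdot 3^\alpha$ forces $t=2$, and $\varphi(y'')=3^\alpha$ is odd, so $y''=1$ and $\alpha=0$, $y=4$. If $t\le1$, then $\varphi(y'')=2\cdot3^\alpha$, and by (F2) $y''=p^e$ is a prime power. If $e\ge2$, then $p\mid2\cdot3^\alpha$ with $p$ odd, so $p=3$, and $\varphi(3^e)=2\cdot3^{e-1}$ gives $e=\alpha+1$. If $e=1$, then $p=2\cdot3^\alpha+1$. For $\alpha=0$ we get $3,6$ (from $e=1$) and $4$. For $\alpha\ge1$ with $2\cdot3^\alpha+1$ composite we get exactly $3^{\alpha+1}$ and $2\cdot3^{\alpha+1}$. $\square$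

*Example.* $2\cdot27+1=55$ is composite, and $\varphi^{-1}(54)=\{81,162\}$. On the other hand $2\cdot3+1=7$ is prime and $A(6)=4$. This was the $4$ in $A(132)$, and it shows that the spacing matters.

**Lemma 4.** There is an infinite sequence $2=\varepsilon_1<\varepsilon_2<\cdots$ of even integers such that $2\cdot3^{\varepsilon_t-\varepsilon_s}+1$ is composite for all $s<t$.

*Proof.* The idea is to make all differences $\varepsilon_t-\varepsilon_s$ with $s$ fixed congruent to one number modulo the order of $3$ for a fixed prime. Put $O_1=2$. Given $O_s$, let $p_s$ be a prime factor of $2\cdot3^{O_s}+1$. This number is prime to $6$, so $3$ has an order $o_s$ modulo $p_s$. Put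
$$O_{s+1}=\operatorname{lcm}(O_s,o_s),\qquad \varepsilon_{s+1}=\varepsilon_s+O_s+O_{s+1}.$$
All $O_s$ are even, so all $\varepsilon_s$ are. For $s<t$,
$$\varepsilon_t-\varepsilon_s=O_s+O_{s+1}+\sum_{l=s+1}^{t-1}(O_l+O_{l+1}).$$
All terms except the first are multiples of $O_{s+1}$, hence of $o_s$. So $2\cdot3^{\varepsilon_t-\varepsilon_s}+1\equiv2\cdot3^{O_s}+1\equiv0\pmod{p_s}$. This number exceeds $2\cdot3^{O_s}+1\ge p_s$, so it is composite. $\square$

*Example.* $2\cdot3^2+1=19$, so $p_1=19$. Since $3^9\equiv-1\pmod{19}$, and $3^2=9$ and $3^6\equiv7$ are not $1$ mod $19$, the order is $o_1=18$. So $O_2=18$ and $\varepsilon_2=2+2+18=22$. Indeed $2\cdot3^{20}+1\equiv2\cdot3^2+1\equiv0\pmod{19}$.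

## 6. The analytic tools

Besides the prime number theorem, Mertens' estimates $\sum_{p\le y}\frac{\log p}{p}\ll\log y$ and $\sum_{p\le y}\frac1p=\log\log y+O(1)$, and $\zeta(1+s)=\frac1s(1+O(|s|))$ near $s=0$, we use three published results. Write $\pi(y;q,c)$ for the number of primes $p\le y$ with $p\equiv c\pmod q$.

**(BV) Bombieri–Vinogradov.** For each $A$ there is $B$ with
$$\sum_{q\le X^{1/2}(\log X)^{-B}}\ \max_{y\le X}\ \max_{(c,q)=1}\Big|\pi(y;q,c)-\frac{\pi(y)}{\varphi(q)}\Big|\ll_A X(\log X)^{-A}.$$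

*Example of one term.* For $y=20$, $q=4$: $\pi(20)/\varphi(4)=4$, the primes $5,13,17$ give $\pi(20;4,1)=3$, and $3,7,11,19$ give $\pi(20;4,3)=4$. The discrepancy at $y=20$ is $1$.

**(M) Maynard** (*Small gaps between primes*, Ann. of Math. 181 (2015), Prop. 4.3). For bounded Riemann integrable $F$ supported on $\Delta_\kappa=\{t\in[0,1]^\kappa:\sum t_i\le1\}$ put
$$I(F)=\int F^2,\qquad J_i(F)=\int\Big(\int F\,dt_i\Big)^2\prod_{l\ne i}dt_l .$$
Then $M_\kappa=\sup_F\sum_iJ_i(F)/I(F)$ (over $F$ with $I(F)>0$) tends to $\infty$ as $\kappa\to\infty$. In fact $M_\kappa>\log\kappa-2\log\log\kappa-2$ for large $\kappa$.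

*Example.* For $\kappa=2$ and $F=1$ on $\Delta_2$: $I=\frac12$ and $J_1=J_2=\int_0^1(1-t)^2dt=\frac13$, so $M_2\ge\frac43$.

**(S) Upper bound sieve** (Halberstam–Richert, *Sieve Methods*, Thm 2.2). If for each prime $p\le\zeta$ we remove $\rho(p)\le\min(\kappa,p-1)$ residue classes mod $p$ from the integers in an interval of length $y$, with $2\le\zeta\le y$, then at most $O_\kappa\big(y\prod_{p\le\zeta}(1-\rho(p)/p)\big)$ integers remain.

*Example.* Removing $0$ and $-2$ modulo each $p\le y^{1/2}$ (one class for $p=2$) from $(y,2y]$ leaves all $n$ with $n$ and $n+2$ prime. So there are $O(y(\log y)^{-2})$ of these.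

## 7. The test function, the linear forms, and the residue class

**Step 1: a test function built from smooth products.** The sieve computation wants sums of products of smooth one-variable functions, so we replace a good $F$ by one of that shape. By (M) choose $K$ with $M_{K+1}>5j+2$. Put $\kappa=K+1$ and index coordinates by $0,\dots,K$.

By Cauchy–Schwarz on an interval of length at most $1$, $J_i(F)\le I(F)$. So $I$ and $J_i$ are continuous quadratic forms on $L^2(\Delta_\kappa)$, and the inequality $\sum_iJ_i(F)>(5j+2)I(F)>0$, valid for some $F$, persists under small $L^2$ perturbations. We approximate in three stages.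

- Continuous functions with compact support in $\{t_i>0,\ \sum t_i<1\}$ are dense in $L^2(\Delta_\kappa)$, as the rest of $\Delta_\kappa$ has measure zero.
- On such a support $t_i\ge\eta$ and $\sum t_i\le1-\eta$ for some $\eta>0$. So on a fine enough grid the function is uniformly approximated by linear combinations of indicators of boxes $\prod[\alpha_i,\beta_i]$ with all $\alpha_i>0$ and $\sum\beta_i<1$.
- The indicator of such a box is an $L^2$-limit of products of smooth functions $0\le g_i\le1$ supported in $[\alpha_i,\beta_i]$ and equal to $1$ outside a small part of it.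

Hence there is a real-valued
$$G(t)=\sum_{c\in\mathcal C}\beta_c\prod_{i=0}^Kg_{c,i}(t_i),\qquad g_{c,i}\in C_c^\infty((0,\infty)),\quad\operatorname{supp}g_{c,i}\subset(0,b_{c,i}],\quad\sum_ib_{c,i}<1,$$
with $\mathcal C$ finite, $I(G)>0$ and $\sum_{i=0}^KJ_i(G)>(5j+2)I(G)$. Since $J_0\le I$,
$$\sum_{i=1}^KJ_i(G)>(5j+1)\,I(G).\tag{2}$$
Put $f_{c,i}(t)=\int_t^\infty g_{c,i}$ for $t\ge0$. This is constant near $0$ and vanishes for $t\ge b_{c,i}$, so it is the restriction to $[0,\infty)$ of a $C_c^\infty(\mathbb R)$ function. Moreover $f_{c,i}'=-g_{c,i}$ and $f_{c,i}(0)=\int_0^\infty g_{c,i}$.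

**Step 2: the forms.** The purpose is to list the shapes $2^c3^\beta n+1$ that we allow to be prime and those that we must kill. With $\varepsilon_s$ from Lemma 4 let
$$H=\varepsilon_{2K},\quad e_i=\varepsilon_{2i-1},\quad u_i=2^{a-1}3^{e_i}\ (1\le i\le K),\qquad L_0(n)=n,\quad L_i(n)=u_in+1\ (1\le i\le K).$$
The odd-indexed $\varepsilon$'s are exponents of allowed primes, and the even-indexed ones are kept as values of $b$ lying strictly between them. Let
$$U=\{2^c3^\beta:1\le c\le a,\ 0\le\beta\le H\}\setminus\{u_1,\dots,u_K\},$$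
and for $u\in U$ choose distinct primes $q_u>2^a3^H$.

Let $x$ be large, $w=\log\log\log x$, $W=\prod_{p\le w}p$. Then $W\le4^w\le(\log\log x)^2$, and $2^a3^H$ and all $q_u$ are $\le w$.

**Step 3: the residue class.** We choose $v$ modulo $W$ so that for $n\equiv v\pmod W$ all $L_i(n)$ are prime to $W$ and $un+1$ is composite for every $u\in U$.

- Modulo $2$ and $3$: $v\equiv1$. As $a\ge2$ and $e_i\ge2$, $6\mid u_i$, so $L_i(v)\equiv1$ for $i\ge1$.
- Modulo $p=q_u$: $v\equiv-u^{-1}$. Then $v\not\equiv0$, and $L_i(v)\equiv(u-u_i)/u\not\equiv0$ since $0<|u-u_i|<q_u$.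
- Modulo the other primes $5\le p\le w$: choose $v$ such that $-2^{a-1}v$ is a quadratic nonresidue. Then $v\not\equiv0$. If $u_iv\equiv-1$, then, $e_i$ being even, $-2^{a-1}v\cdot(3^{e_i/2})^2\equiv1$, so $-2^{a-1}v$ would be a square, a contradiction. So $L_i(v)\not\equiv0$.

The evenness of the $\varepsilon_s$ is used here: one class avoids all $K$ forms at once, even modulo primes smaller than $K$. By construction $q_u\mid un+1$ and $q_u\le w<un+1$, so
$$un+1\text{ is composite for every }u\in U\text{ and every }n>x,\ n\equiv v\ (W).\tag{3}$$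

**Step 4: coprimality of the forms.** The purpose is to make the divisor variables of the sieve independent. Let $n\equiv v\ (W)$. Then
$$\text{no prime divides two of }L_0(n),\dots,L_K(n).\tag{4}$$
Clearly $\gcd(n,u_in+1)=1$. A common prime of $L_i(n)$ and $L_l(n)$, $1\le i<l$, divides
$$u_lL_i(n)-u_iL_l(n)=u_l-u_i=2^{a-1}3^{e_i}(3^{e_l-e_i}-1).$$
It is prime to $W$, hence to $6$, so it divides $3^{e_l-e_i}-1\neq 0$. It is therefore $\le3^H\le w$, so it divides $W$, a contradiction.

## 8. An asymptotic for smoothed divisor sums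

Put
$$R=x^{1/5},\qquad\Lambda=\frac{W}{\varphi(W)\log R}.$$
Note $\Lambda\ge1/\log R$. All $o(1)$ are as $x\to\infty$. The next lemma evaluates every sum the sieve will produce. Part (b) gains a factor $\tau^2$ when one variable is differenced, and it will show that $n$ for which some form has a small prime factor carry little weight.

**Lemma 5.** Let $f_i,h_i$ $(1\le i\le r)$ be restrictions to $[0,\infty)$ of $C_c^\infty(\mathbb R)$ functions. Let $P_0=1$ or $P_0$ a prime $>w$, and let $g(d)=d$ or $g(d)=\varphi(d)$. Let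
$$\Sigma=\sum{}'\ \prod_{i=1}^r\frac{\mu(d_i)\mu(d_i')}{g([d_i,d_i'])}\,f_i\Big(\frac{\log d_i}{\log R}\Big)h_i\Big(\frac{\log d_i'}{\log R}\Big),$$
where $\sum'$ means that the $[d_i,d_i']$ are pairwise coprime and coprime to $WP_0$. Then, uniformly in $P_0$:

(a) $\Sigma=\Lambda^r\big(\prod_i\int_0^\infty f_i'h_i'\,dt+o(1)\big)$.

(b) If, for one index $l$, $f_l,h_l$ are replaced by $f_l(t)-f_l(t+\tau)$ and $h_l(t)-h_l(t+\tau)$ with $0\le\tau\le1$, then $\Sigma\ll\tau^2\Lambda^r$ uniformly in $\tau$.

*Proof.*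

**Step 1: separate the variables by a Fourier transform.** Let $f_i$ also denote a $C_c^\infty(\mathbb R)$ extension. Fourier inversion for $e^tf_i(t)$ gives a rapidly decreasing $\hat f_i$ with
$$f_i(t)=\int_{\mathbb R}\hat f_i(\xi)e^{-(1+\mathrm i\xi)t}\,d\xi\qquad(t\ge0),\tag{5}$$
and similarly for $h_i$. With $s_i=(1+\mathrm i\xi_i)/\log R$ and $s_i'=(1+\mathrm i\xi_i')/\log R$, the weights become $\int\hat f_i(\xi_i)d_i^{-s_i}d\xi_i$ and $\int\hat h_i(\xi_i')d_i'^{-s_i'}d\xi_i'$.

**Step 2: interchange sum and integral.** We need absolute convergence. A prime $p>w$, $p\ne P_0$, may divide $[d_i,d_i']$ for at most one $i$, and then divides $d_i$ only, $d_i'$ only, or both. Hence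
$$\sum{}'\prod_i\frac{\mu^2(d_i)\mu^2(d_i')}{g([d_i,d_i'])}(d_id_i')^{-1/\log R}\le\prod_{p>w}\Big(1+\frac{3r}{g(p)p^{1/\log R}}\Big)\ll\zeta\Big(1+\frac1{\log R}\Big)^{3r}\ll(\log R)^{3r},$$
because $1/g(p)=1/p+O(p^{-2})$. So Fubini applies, and
$$\Sigma=\int\prod_i\hat f_i(\xi_i)\hat h_i(\xi_i')\;\mathcal K\,d\xi\,d\xi',\qquad\mathcal K=\prod_{p>w,\ p\ne P_0}\Big(1+\frac{a_p}{g(p)}\Big),\quad a_p=\sum_i\big(-p^{-s_i}-p^{-s_i'}+p^{-s_i-s_i'}\big),$$
with $|\mathcal K|\ll(\log R)^{3r}$ by the same bound. By rapid decrease, the part of the integral where some $|\xi_i|$ or $|\xi_i'|$ exceeds $(\log R)^{1/2}$ is $O_A((\log R)^{-A})$ for every $A$. This is $o(\Lambda^r)$ since $\Lambda\ge1/\log R$.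

**Step 3: evaluate $\mathcal K$ in the main range** $|\xi_i|,|\xi_i'|\le(\log R)^{1/2}$. We compare it with zeta factors. As $\Re s_i,\Re s_i'>0$, $|a_p|\le3r$, so $1+a_p/g(p)=1+a_p/p+O(p^{-2})$. Also
$$\prod_i\frac{(1-p^{-1-s_i})(1-p^{-1-s_i'})}{1-p^{-1-s_i-s_i'}}=1+\frac{a_p}p+O(p^{-2}),$$
and for $p>w$ large this is at least $\frac12$ in modulus. So the two differ by a factor $1+O(p^{-2})$, and the product of these factors over $p>w$ is $1+O(1/w)$. Omitting $p=P_0>w$ changes the product by a factor $1+O(1/P_0)=1+O(1/w)$. Thus, uniformly in $P_0$,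
$$\mathcal K=(1+o(1))\prod_{p>w}\prod_i\frac{(1-p^{-1-s_i})(1-p^{-1-s_i'})}{1-p^{-1-s_i-s_i'}}.$$
Now let $\Re s>0$ and $|s|\ll(\log R)^{-1/2}$. Since $|1-p^{-s}|\le|s|\log p$,
$$\prod_{p\le w}\frac{1-p^{-1-s}}{1-p^{-1}}=\prod_{p\le w}\Big(1+\frac{1-p^{-s}}{p-1}\Big)=1+O\Big(|s|\sum_{p\le w}\frac{\log p}{p-1}\Big)=1+O(|s|\log w)=1+o(1).$$
With $\prod_{p\le w}(1-p^{-1})=\varphi(W)/W$ and $\zeta(1+s)=\frac1s(1+O(|s|))$ this gives
$$\prod_{p>w}(1-p^{-1-s})^{-1}=\zeta(1+s)\prod_{p\le w}(1-p^{-1-s})=(1+o(1))\frac{\varphi(W)}{Ws}.$$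
Apply this with $s=s_i$, $s_i'$, $s_i+s_i'$:
$$\mathcal K=(1+o(1))\prod_i\frac{W}{\varphi(W)}\cdot\frac{s_is_i'}{s_i+s_i'}=(1+o(1))\,\Lambda^r\prod_i\frac{(1+\mathrm i\xi_i)(1+\mathrm i\xi_i')}{2+\mathrm i\xi_i+\mathrm i\xi_i'},\tag{6}$$
uniformly in the main range and in $P_0$.

**Step 4: integrate.** As $|2+\mathrm i\xi+\mathrm i\xi'|\ge2$, the last product is at most $\prod_i(1+|\xi_i|)(1+|\xi_i'|)$ in modulus. So the error in (6) integrates to $o(\Lambda^r)$ against the rapidly decreasing functions, and the range of the main term may be extended to all $\xi,\xi'$ with error $o(\Lambda^r)$. Differentiating (5), $f_i'(t)=-\int\hat f_i(\xi)(1+\mathrm i\xi)e^{-(1+\mathrm i\xi)t}d\xi$ for $t\ge0$, and likewise for $h_i$. Since $\int_0^\infty e^{-(2+\mathrm i\xi+\mathrm i\xi')t}dt=1/(2+\mathrm i\xi+\mathrm i\xi')$,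
$$\iint\hat f_i(\xi)\hat h_i(\xi')\frac{(1+\mathrm i\xi)(1+\mathrm i\xi')}{2+\mathrm i\xi+\mathrm i\xi'}\,d\xi\,d\xi'=\int_0^\infty f_i'h_i'\,dt,$$
which proves (a).

**Step 5: the differenced sum.** In (b), $\hat f_l(\xi)$ is replaced by $\hat f_l(\xi)(1-e^{-(1+\mathrm i\xi)\tau})$, by (5) at $t$ and $t+\tau$. Since $|1-e^{-\omega}|\le|\omega|$ for $\Re\omega\ge0$, its modulus is at most $\tau(1+|\xi|)|\hat f_l(\xi)|$, and likewise for $h_l$. The bounds for the tail (Step 2) and for the main range (from (6) and the bound on its product) then all carry the factor $\tau^2$, so $\Sigma\ll\tau^2\Lambda^r$. $\square$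

## 9. Many $n$ with $j$ primes among the forms and no small prime factors

**Proposition 6.** There are $\delta>0$, $c_0>0$ (depending on $a,j$ and the choices above) such that for large $x$ at least $c_0\,xW^{-1}(\log x)^{-\kappa}$ integers $n\in(x,2x]$, $n\equiv v\ (W)$, satisfy: no $L_i(n)$ $(0\le i\le K)$ has a prime factor $\le x^\delta$, and at least $j$ of $L_1(n),\dots,L_K(n)$ are prime.

*Proof.* We weight each $n$ by
$$\nu(n)=\Big(\sum_c\beta_c\prod_{i=0}^K\ \sum_{d\mid L_i(n)}\mu(d)f_{c,i}\Big(\frac{\log d}{\log R}\Big)\Big)^2\ \ge0,$$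
and put $\mathfrak S=(x/W)\Lambda^\kappa$. Then $\mathfrak S\ge xW^{-1}(\log x)^{-\kappa}$. All sums over $n$ in this section are over $x<n\le2x$, $n\equiv v\ (W)$.

**Step 1: the total weight,** to be compared with later:
$$S_1:=\sum_n\nu(n)=(I(G)+o(1))\,\mathfrak S.\tag{7}$$
Expand the square. If squarefree $d_i,d_i'\mid L_i(n)$ for all $i$, then $[d_i,d_i']\mid L_i(n)$, so the $[d_i,d_i']$ are coprime to $W$ and, by (4), pairwise coprime. Conversely, for squarefree $d_i,d_i'$ with this property, the conditions on $n$ form one class modulo $W\prod[d_i,d_i']$, because $u_i$ is invertible modulo primes $>w$. So the number of $n$ is $\frac{x}{W\prod[d_i,d_i']}+O(1)$. The weights vanish unless $d_i\le R^{b_{c,i}}$ for all $i$, hence unless $\prod d_i\le R$, and likewise $\prod d_i'\le R$. The number of $(d_0,\dots,d_K)$ with product $\le R$ is at most $\sum_{d_1,\dots,d_K\le R}R/(d_1\cdots d_K)\le R(1+\log R)^K$. So the $O(1)$ terms total $\ll R^2(\log R)^{2\kappa}=x^{2/5+o(1)}=o(\mathfrak S)$. To the main term apply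 Lemma 5(a) with $r=\kappa$, $g(d)=d$, $P_0=1$ for each pair $(c,c')$. The constants sum to
$$\sum_{c,c'}\beta_c\beta_{c'}\prod_i\int g_{c,i}g_{c',i}=\int G^2=I(G).$$

**Step 2: the weight on $n$ with $L_i(n)$ prime.** This is where primes in progressions enter. For $1\le i\le K$,
$$S_2^{(i)}:=\sum_n1_{L_i(n)\text{ prime}}\,\nu(n)=\Big(\tfrac15J_i(G)+o(1)\Big)\mathfrak S.\tag{8}$$
If $L_i(n)$ is prime, it exceeds $R$, so in the $i$-th inner sum only $d=1$ contributes, giving $f_{c,i}(0)$. For the remaining variables put $q'=\prod_{l\ne i}[d_l,d_l']$. It is $\le R^2$, squarefree and prime to $W$, the $[d_l,d_l']$ being pairwise coprime. The condition on $n$ is one class modulo $Wq'$; for $p=u_in+1$ it is one class modulo $u_iWq'$. This class is reduced: it is prime to $u_i$ since $p\equiv1\pmod{u_i}$, and prime to $W$ by the choice of $v$. If a prime $p'\mid[d_l,d_l']$ divided $L_i(n)$ as well as $L_l(n)$, this would contradict (4). As the primes of $u_i$ divide $W$, $\varphi(u_iWq')=u_i\varphi(W)\varphi(q')$. So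 the number of such $n$ with $p$ prime is
$$\frac{\pi(2u_ix+1)-\pi(u_ix+1)}{u_i\varphi(W)\varphi(q')}+O(E(u_iWq')),\qquad E(q)=\max_{y\le2u_ix+1}\ \max_{(c,q)=1}\Big|\pi(y;q,c)-\frac{\pi(y)}{\varphi(q)}\Big|.$$

*Error.* Each $q'$ arises from at most $(3\kappa)^{\omega(q')}$ tuples, where $\omega$ counts prime factors: for each prime of $q'$ choose one of $\kappa-1$ indices and one of three ways. Trivially $\pi(y;q,c)\le y/q+1$, so $E(q)\ll x/\varphi(q)$ for $q\le x$. By Cauchy–Schwarz, with sums over $q'$ coprime to $W$,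
$$\sum_{q'\le R^2}\mu^2(q')(3\kappa)^{\omega(q')}E(u_iWq')\ll\Big(x\sum_{q'\le R^2}\frac{\mu^2(q')(3\kappa)^{2\omega(q')}}{\varphi(q')}\Big)^{1/2}\Big(\sum_{q'\le R^2}E(u_iWq')\Big)^{1/2}.$$
The first sum over $q'$ is at most $\prod_{p\le R^2}\big(1+\frac{9\kappa^2}{p-1}\big)\ll(\log x)^{9\kappa^2}$. In the second factor the moduli are distinct and at most $u_iWR^2\le x^{2/5+o(1)}$, so (BV) with $X=2u_ix+1$ bounds it by $\big(x(\log x)^{-A'}\big)^{1/2}$ for any $A'$. So the error is $\ll_Ax(\log x)^{-A}$ for every $A$, which is $o(\mathfrak S)$ for $A$ large.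

*Main term.* By the prime number theorem $(\pi(2u_ix+1)-\pi(u_ix+1))/u_i\sim x/\log x$. By Lemma 5(a) with $r=\kappa-1$, $g=\varphi$, $P_0=1$, the main term is $(1+o(1))\frac{x}{\varphi(W)\log x}\Lambda^{\kappa-1}(J_i(G)+o(1))$, because
$$\sum_{c,c'}\beta_c\beta_{c'}f_{c,i}(0)f_{c',i}(0)\prod_{l\ne i}\int g_{c,l}g_{c',l}=\int\Big(\int G\,dt_i\Big)^2\prod_{l\ne i}dt_l=J_i(G).$$
Finally $\frac{x}{\varphi(W)\log x}\Lambda^{\kappa-1}=\frac{\log R}{\log x}\,\mathfrak S=\frac15\mathfrak S$, which proves (8).

**Step 3: the weight on $n$ with a small prime factor.** The aim is to show that the weight $\nu$ nearly avoids these $n$. Let $0<\delta\le1/10$ and call $n$ bad if some $L_l(n)$ $(0\le l\le K)$ has a prime factor $\le x^\delta$. Then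
$$\sum_{n\text{ bad}}\nu(n)\le(C_1\delta^2+o(1))\,\mathfrak S\quad\text{with }C_1\text{ independent of }\delta.\tag{9}$$
Such a prime $p$ is $>w$, since $L_l(n)$ is coprime to $W$. By Cauchy–Schwarz
$$\nu(n)\le\Big(\sum_c\beta_c^2\Big)\sum_c\prod_i\Big(\sum_{d\mid L_i(n)}\mu(d)f_{c,i}\Big(\frac{\log d}{\log R}\Big)\Big)^2,$$
so it suffices to bound, for fixed $c,l,p$, the sum of the last product over $n$ with $p\mid L_l(n)$, and then to sum over $c$, $l$ and $w<p\le x^\delta$. As $p\mid L_l(n)$, pairing each squarefree $d$ prime to $p$ with $pd$ gives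
$$\sum_{d\mid L_l(n)}\mu(d)f_{c,l}\Big(\frac{\log d}{\log R}\Big)=\sum_{d\mid L_l(n),\ p\nmid d}\mu(d)\Big[f_{c,l}\Big(\frac{\log d}{\log R}\Big)-f_{c,l}\Big(\frac{\log d}{\log R}+\tau\Big)\Big],\quad\tau=\frac{\log p}{\log R}\le5\delta\le1.$$
For $i\ne l$ the divisors of $L_i(n)$ are prime to $p$ by (4). Expand the product of squares. For $[d_i,d_i']$ pairwise coprime and coprime to $Wp$ the number of $n$ is $\frac{x}{Wp\prod[d_i,d_i']}+O(1)$. The bracket still vanishes for $\log d\ge b_{c,l}\log R$, so again $\prod d_i,\prod d_i'\le R$. Lemma 5(b) with $P_0=p$, $g(d)=d$, $r=\kappa$ gives the bound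
$$\ll\frac1p\Big(\frac{\log p}{\log R}\Big)^2\mathfrak S+R^{2+o(1)}.$$
Now sum over $w<p\le x^\delta$. Since $\sum_{p\le y}(\log p)^2/p\le\log y\sum_{p\le y}(\log p)/p\ll(\log y)^2$, the first terms give $\ll\big(\frac{\delta\log x}{\log R}\big)^2\mathfrak S=25\delta^2\mathfrak S$. The second give at most $x^\delta R^{2+o(1)}\le x^{1/2+o(1)}=o(\mathfrak S)$. This is (9).

**Step 4: extract the $n$ we want.** Let $c(n)$ be the number of $i\in\{1,\dots,K\}$ with $L_i(n)$ prime. Fix $\delta\le1/10$ so small that $KC_1\delta^2\le I(G)/10$. By (7), (8), (9) and (2), which gives $\frac15\sum_{i\ge1}J_i(G)>(j+\frac15)I(G)$,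
$$\sum_n\nu(n)\big(c(n)-(j-1)-K1_{\mathrm{bad}}(n)\big)\ge\Big(j+\tfrac15-(j-1)-\tfrac1{10}+o(1)\Big)I(G)\,\mathfrak S\ge I(G)\,\mathfrak S .$$
Since $c(n)\le K$ and $j\ge1$, a summand can be positive only if $n$ is not bad and $c(n)\ge j$. It is then at most $K\nu(n)$. For such $n$ each $L_i(n)\le x^2$ has only prime factors $>x^\delta$, hence at most $2/\delta$ of them with multiplicity, hence at most $2^{2/\delta}$ divisors. So $\nu(n)\ll_\delta1$. Therefore the number of such $n$ is $\gg\mathfrak S\ge xW^{-1}(\log x)^{-\kappa}$. $\square$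

## 10. The exceptional $n$ are fewer by a logarithm

Put $z=x^\delta$. Call the $n$ counted in Proposition 6 good. In particular $n=L_0(n)$ has no prime factor $\le z$. Two ways for (D1) of Section 4 to fail are collected in two sets.

**Step 1: a proper divisor of $n$ producing a prime.** Let $E_1$ be the set of good $n$ having a divisor $n_1$, $1<n_1<n$, with $un_1+1$ prime for some $u=2^c3^\beta$, $1\le c\le a$, $0\le\beta\le H$. We show
$$|E_1|\ll x(\log x)^{-\kappa-1}.\tag{10}$$
Write $n=n_1n'$. Both factors exceed $1$ and have only prime factors $>z$, so $n_1,n'>z$. Let $p_0=\max(2^a3^H,\kappa)$.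

*Fix $n_1$ and count $n'$.* We have $n'\in(x/n_1,2x/n_1]$, an interval of length $y'=x/n_1\ge n'/2>z/2\ge z^{1/2}$. Let $p_0<p\le z^{1/2}$. No $L_i(n_1n')$ is divisible by $p$, so $n'$ avoids the $\kappa$ classes
$$0,\qquad-(u_in_1)^{-1}\quad(1\le i\le K)\pmod p.$$
They are well defined and distinct, since $p\nmid n_1u_i$ and $0<|u_i-u_l|<p$ for $i\ne l$; and $\kappa\le p-1$. By (S) with $\zeta=z^{1/2}$, $\rho(p)=\kappa$ for $p>p_0$ and $\rho(p)=0$ for $p\le p_0$, and by Mertens, the number of $n'$ is
$$\ll y'\prod_{p_0<p\le z^{1/2}}\Big(1-\frac\kappa p\Big)\ll\frac{x}{n_1}(\log x)^{-\kappa}.$$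

*Sum over $n_1$.* Fix $u$. For $y\ge z$, an $n_1\in(y,2y]$ with all prime factors $>z$ and $un_1+1$ prime (necessarily $>z$) avoids the distinct classes $0,-u^{-1}$ modulo each $p_0<p\le z^{1/2}$. By (S) there are $\ll y(\log x)^{-2}$ of these, contributing $\ll(\log x)^{-2}$ to $\sum1/n_1$. Summing over the $O(\log x)$ intervals $(2^sz,2^{s+1}z]$ meeting $(z,2x]$ and over the boundedly many $u$ gives $\sum1/n_1\ll(\log x)^{-1}$. Together with the previous bound this is (10).

**Step 2: a prime power producing a factor of $n$.** Let $E_2$ be the set of $n\in(x,2x]$ divisible by some integer of the form $p^{e-1}(p-1)/g$ with $p>z$ prime, $e\ge2$, $g=2^c3^\beta$, $0\le c\le a$, $0\le\beta\le H$. Counting multiples,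
$$|E_2|\le\sum_g\sum_{p>z}\sum_{e\ge2}\frac{2xg}{p^{e-1}(p-1)}\ll x\sum_{p>z}\frac1{p^2}\ll\frac xz=x^{1-\delta}.$$

**Step 3: what remains.** Since $W\le(\log\log x)^2$, both bounds are of smaller order than $xW^{-1}(\log x)^{-\kappa}$. So for large $x$
$$\#\{n\text{ good},\ n\notin E_1\cup E_2\}\ \ge\ \frac{c_0}2\,xW^{-1}(\log x)^{-\kappa}\ \ge\ x(\log x)^{-\kappa-1}.\tag{11}$$

## 11. The exact value of $A(2^a3^bn)$ and the proof of Theorem 1

Let $x$ be large and $n$ good, $n\notin E_1\cup E_2$. Let $\mathcal A=\{i:1\le i\le K,\ L_i(n)\text{ prime}\}=\{i_1<i_2<\cdots\}$, so $|\mathcal A|\ge j$. Recall $\gcd(n,6)=1$.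

**Lemma 7.** Let $0\le b\le H$ and $m=2^a3^bn$. Then
$$A(m)=\sum_{i\in\mathcal A,\ e_i\le b}A\big(2\cdot3^{\,b-e_i}\big).\tag{12}$$

*Proof.*

**Step 1: a solution contains exactly one prime carrying $n$.** Let $\varphi(y)=m$. For $p^e\|y$ write $\varphi(p^e)=2^c3^\beta n_p$ with $\gcd(n_p,6)=1$. Then $c\le a$, $\beta\le b\le H$ and $\prod_pn_p=n>1$. Take $p$ with $n_p>1$. Since $\varphi(2^e)=2^{e-1}$ and $\varphi(3^e)=2\cdot3^{e-1}$, $p\ne2,3$.

Suppose $e\ge2$. Then $p\mid\varphi(p^e)\mid m$, so $p\mid n$ and $p>z$, and $n_p=p^{e-1}(p-1)/(2^c3^\beta)$ divides $n$. So $n\in E_2$, a contradiction.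

Hence $e=1$ and $p=2^c3^\beta n_p+1$, with $c\ge1$ as $p$ is odd. If $n_p<n$, then $n_p$ is a divisor of $n$ with $1<n_p<n$, and $n\in E_1$, a contradiction. So $n_p=n$. Since $\prod n_p=n$, $p$ is the only prime of $y$ with $n_p>1$.

**Step 2: identify the prime.** Now $p=2^c3^\beta n+1$ is prime with $1\le c\le a$, $0\le\beta\le b\le H$. By (3), $2^c3^\beta\notin U$. So for some $i$ we have $c=a-1$, $\beta=e_i$, that is, $p=L_i(n)$, $i\in\mathcal A$, $e_i\le b$. Then $y=py'$ with $p\nmid y'$ and $\varphi(y')=m/(u_in)=2\cdot3^{b-e_i}$.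

**Step 3: the converse, so that the count is exact.** Let $i\in\mathcal A$, $e_i\le b$, $\varphi(y')=2\cdot3^{b-e_i}$ and $p=L_i(n)$. If $p\mid y'$, then $\varphi(y')\ge p-1\ge n>2\cdot3^H\ge\varphi(y')$, a contradiction. So $p\nmid y'$ and $\varphi(py')=u_in\cdot2\cdot3^{b-e_i}=m$. Since $p$, and so $i$ and $y'$, is determined by $y$ (Step 1), the counts for different $i$ add up to (12). $\square$

*Proof of Theorem 1.*

**Step 1: odd multiplicities $k=2j+1$, $j\ge1$.** We want exactly $j$ terms in (12), one of them equal to $3$. Take $b=e_{i_j}=\varepsilon_{2i_j-1}\le H$. The $i\in\mathcal A$ with $e_i\le b$ are $i_1,\dots,i_j$. For $i=i_j$ the term is $A(2)=3$. For $i\in\{i_1,\dots,i_{j-1}\}$ the exponent $b-e_i=\varepsilon_{2i_j-1}-\varepsilon_{2i-1}$ is positive, $2\cdot3^{b-e_i}+1$ is composite by Lemma 4, and the term is $2$ by Lemma 3. So $A(m)=3+2(j-1)=2j+1$.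

**Step 2: even multiplicities $k=2j$, $j\ge1$.** We want the same $j$ terms, all equal to $2$. Take $b=\varepsilon_{2i_j}\le H$. As $e_{i_j}=\varepsilon_{2i_j-1}<b<\varepsilon_{2i_j+1}$, and every later $i\in\mathcal A$ has $e_i\ge\varepsilon_{2i_j+1}$, again the $i\in\mathcal A$ with $e_i\le b$ are $i_1,\dots,i_j$. All exponents $b-e_i=\varepsilon_{2i_j}-\varepsilon_{2i-1}$ are positive, so each term is $2$ by Lemmas 3 and 4. So $A(m)=2j$.

**Step 3: count.** Every $k\ge2$ is $2j$ or $2j+1$ with $j\ge1$. In both cases $v_2(m)=a$ because $n$ is odd. The exponent $b$ depends on $n$, but distinct $n$ give distinct $m$, since $n$ is the part of $m$ prime to $6$; and $m\le2^a3^H\cdot2x=2^{a+1}3^Hx$. Given large $X$, put $x=X/(2^{a+1}3^H)$. By (11) at least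
$$x(\log x)^{-\kappa-1}\gg_{a,k}X(\log X)^{-\kappa-1}$$
such $m\le X$ have $v_2(m)=a$ and $A(m)=k$. This is Theorem 1 with $C=\kappa+1$. For $a=2$ these $m$ are $\equiv4\pmod8$, so the Strong Sierpiński Conjecture holds. $\blacksquare$
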